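# Fréchet differentiability of norms on $\ell_1$ off countably many hyperplanes

**Theorem 1.** Let $p$ be an equivalent norm on $\ell_1$ and let $H_j=\{\varphi_j=a_j\}$ $(j\in\mathbb N)$ be closed affine hyperplanes, where $\varphi_j\in\ell_\infty\setminus\{0\}$ and $a_j\in\mathbb R$. Then $p$ fails to be Fréchet differentiable at some non-zero point of $\ell_1\setminus\bigcup_j H_j$.

## What Theorem 1 rules out

All spaces are real. The space $\ell_1$ consists of the absolutely summable sequences, with its usual norm $|x|_1=\sum_k|x_k|$; its dual is $\ell_\infty$. A norm $p$ on a Banach space $X$ is *equivalent* if it lies between two positive multiples of the given norm. It is *Fréchet differentiable at $x$* if there is $p'(x)\in X^*$ with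
$$\frac{p(x+h)-p(x)-p'(x)(h)}{p(h)}\longrightarrow 0\qquad(h\to0,\ h\ne 0).$$
No norm is differentiable at $0$, since $p(th)=|t|\,p(h)$. This is why Theorem 1 insists on a non-zero point: affine hyperplanes need not cover $0$.

Here is the question that the theorem settles. A Banach space is *Asplund* if each of its separable subspaces has separable dual. For instance, $c_0$ is Asplund, because the dual of a subspace of $c_0$ is a quotient of $c_0^*=\ell_1$, which is separable. The space $\ell_1$ is not Asplund: it is separable and $\ell_1^*=\ell_\infty$ is not. It is known that a Banach space with a $C^1$-smooth bump (a non-zero $C^1$ function with bounded support) is Asplund, so $\ell_1$ has no equivalent norm that is Fréchet differentiable at every non-zero point. The "Habilitation thesis" (https://www.uibk.ac.at/mathematik/personal/russo/dateien/habilitation_thesis.pdf, doi:10.1016/j.jmaa.2020.123963) asks whether $\ell_1$ has an equivalent norm that is Fréchet differentiable outside a countable union of closed hyperplanes. Theorem 1 says no, even if affine hyperplanes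 are allowed.

Two examples show that hyperplanes are natural exceptional sets.

**Example 1 (the sup norm on $c_0$).** Let $x\in c_0\setminus\{0\}$ lie outside the hyperplanes $\{x_i=x_j\}$ and $\{x_i=-x_j\}$, $i<j$. Since $x_k\to0$, the maximum of $|x_k|$ is attained, and by the choice of $x$ at exactly one index $i$. The supremum of $|x_k|$ over $k\neq i$ is also attained or is $0$, so it is strictly less than $|x_i|$. Near $x$ the norm therefore equals $y\mapsto|y_i|$ with $y_i\neq0$, which is locally linear. So the sup norm on $c_0$ is Fréchet differentiable outside a countable union of closed hyperplanes. The derivatives are the functionals $\pm e_i^*$, a countable set.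

**Example 2 (the usual norm on $\ell_1$).** If all $x_k\ne0$, then for each $h$ the quotient $(|x+th|_1-|x|_1)/t$ tends to $\sum_k\operatorname{sign}(x_k)h_k$ as $t\to0$, by dominated convergence. So off the hyperplanes $\{x_k=0\}$ the norm $|\cdot|_1$ has directional derivatives given by a continuous functional. The Fréchet property, however, fails at every $x\ne 0$, and badly. If some $x_k=0$, take $h=te_k$; then
$$|x+h|_1+|x-h|_1-2|x|_1=2|h|_1 .$$
If all $x_k\neq0$, take $h=\tau x_ke_k$ with $\tau>1$; then
$$\frac{|x+h|_1+|x-h|_1-2|x|_1}{|h|_1}=\frac{(1+\tau)+(\tau-1)-2}{\tau}=2-\frac2\tau .$$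
With $\tau=|x_k|^{-1/2}$ and $k\to\infty$ we have $|h|_1=|x_k|^{1/2}\to0$, while the quotient tends to $2$. Fréchet differentiability would force it to tend to $0$. Note also that the functionals $(\operatorname{sign}x_k)_k$ run through all of $\{\pm1\}^{\mathbb N}$, an uncountable set with mutual distances $2$.

The examples suggest watching how many functionals occur as derivatives.

## Subdifferentials, and why there are few derivatives

For an equivalent norm $p$ on $X$, let $p^*$ be the dual norm on $X^*$. A closed subspace $Y\subset X$ always carries $p|_Y$; $B_Y$ is its unit ball and $\|\cdot\|_{Y^*}$ its dual norm.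

**Definition.** For $x\in X$ put
$$\partial p(x)=\{d\in X^*:\ p^*(d)\le1,\ d(x)=p(x)\}.$$

For example, $\partial|\cdot|_1(x)$ consists of the $d\in\ell_\infty$ with $d_k=\operatorname{sign}x_k$ where $x_k\ne0$ and $|d_k|\le1$ elsewhere. We use these facts.

* $\partial p(x)\neq\emptyset$, by Hahn–Banach.
* If $d\in\partial p(x)$, then $d(h)\le p(x+h)-p(x)$ for all $h$, because $d(x+h)\le p(x+h)$ and $d(x)=p(x)$.
* If $p$ is Fréchet differentiable at $x\ne0$, then $\partial p(x)=\{p'(x)\}$. Indeed $p'(x)(h)=\lim_{t\downarrow0}(p(x+th)-p(x))/t\le p(h)$, and for $h=x$ the limit is $p(x)$; so $p'(x)\in\partial p(x)$. If $d\in\partial p(x)$, then $d(h)\le(p(x+th)-p(x))/t\to p'(x)(h)$ for all $h$; applying this to $\pm h$ gives $d=p'(x)$.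

**Lemma 1.** Let $p$ be an equivalent norm on a Banach space $X$, Fréchet differentiable at every point of a set $G\subset X\setminus\{0\}$. Then $p':G\to X^*$ is norm-to-norm continuous. If $X$ is separable, then $L=\overline{\operatorname{span}}\,p'(G)$ is norm separable.

*Proof.* Let $x\in G$ and $\varepsilon>0$. Adding the definition of differentiability for $h$ and for $-h$, we find $r>0$ with $p(x+h)+p(x-h)-2p(x)\le\varepsilon p(h)$ whenever $p(h)\le r$. Let $x'\in G$ with $p(x-x')\le\varepsilon r$, and let $p(h)=r$. By the second fact, applied at $x'$ with $h$ and at $x$ with $-h$,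
$$p'(x')(h)-p'(x)(h)\le[p(x'+h)-p(x')]+[p(x-h)-p(x)]\le p(x+h)+p(x-h)-2p(x)+2p(x-x')\le3\varepsilon r .$$
Hence $p^*(p'(x')-p'(x))\le3\varepsilon$, which proves continuity. If $X$ is separable, then $G$ is a separable metric space, so $p'(G)$ is separable, and rational combinations of a countable dense subset are dense in $L$. $\blacksquare$

So if $p$ were a counterexample to Theorem 1, with $G=\ell_1\setminus(\{0\}\cup\bigcup_jH_j)$, all derivatives on $G$ would lie in one separable subspace $L$, and $L\ne\ell_\infty$. To contradict this we need a point of $G$ whose derivative is outside $L$.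

## Norm-attaining functionals do not see the hyperplanes

With no hyperplanes there is a short argument. By the Bishop–Phelps theorem, the functionals that attain their norm on the unit sphere are dense in $X^*$. If $p^*(f)=1=f(x)$ with $p(x)=1$, then $f\in\partial p(x)=\{p'(x)\}$. So if $p$ is Fréchet differentiable at all non-zero points, $L$ contains all norm-attaining functionals, whence $L=X^*$ and $X^*$ is separable.

With hyperplanes removed, this shows only that $L$ contains the functionals that attain their norm at a point of $G$. Bishop–Phelps does not control where the norm is attained, and density does not repair this. Take $p=|\cdot|_1$ and $H_k=\{x_k=0\}$. Let $\|f-e_1^*\|_\infty<\frac12$. Then $f_1>\frac12$ and $\sup_{k\ge2}|f_k|<\frac12$, and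
$$f(x)\le f_1|x_1|+\sup_{k\ge2}|f_k|\sum_{k\ge2}|x_k| .$$
So on the unit sphere $f$ attains its norm only at $\pm e_1$, inside $H_2$. A whole ball of functionals attains its norms only in the exceptional set. We have to build the point, not the functional.

## A greedy series and its predictable tails

Let $L\subsetneq X^*$ be separable, closed and proper. Here is a criterion for $d$ to be far from $L$: if $p(w_n)\le1+o(1)$, $g(w_n)\to0$ for every $g\in L$, and $d(w_n)\ge1-\kappa$ for all $n$, then $\|d-g\|\ge1-\kappa$ for all $g\in L$, because $d(w_n)\le|g(w_n)|+\|d-g\|\,p(w_n)$.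

Vectors with $g(w_n)\to 0$ are available: Hahn–Banach gives a norm-one $z\in X^{**}$ that vanishes on $L$, and Goldstine's theorem lets us approximate it by $x_n\in B_X$ with $g(x_n)\to0$ for $g\in L$, while $f_0(x_n)>1-\delta$ for a fixed norm-one $f_0$. Convex combinations of late $x_k$ are just as good.

How can one force $d(w_n)$ to be large for every $d\in\partial p(x)$? For any $s$ we have $d(x-s)\ge p(x)-p(s)$. So we want $x=\sum_k2^{-k}c_k$, with $c_k$ in the convex hull of $\{x_i:i\ge k\}$, such that the partial sums $s_n$ satisfy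
$$q_n:=2^n\big(p(x)-p(s_n)\big)\ \ge\ 1-\kappa .$$
Then $w_n=2^n(x-s_n)=\sum_{k>n}2^{n-k}c_k$ is an infinite convex combination of late vectors, and $d(w_n)\ge q_n$. Write
$$s_n=\tfrac12(s_{n-1}+a_n),\qquad a_n=s_{n-1}+2^{1-n}c_n .$$
If $p(a_n)\le p(x)$, then convexity gives $p(s_n)\le\frac12p(s_{n-1})+\frac12p(x)$, which says exactly that $q_n\ge q_{n-1}$. So $q_n\ge q_0=p(x)\ge f_0(x)\ge1-\delta$. At stage $n$ the point $x$ is not yet known; but whatever happens later, $x=s_{n-1}+2^{1-n}w$ with $w$ in the closed tail hull. Hence we choose $c_n$ in the tail hull to nearly minimize $p(s_{n-1}+2^{1-n}c)$, and this beats every possible future. This is the inductive construction behind Simons' inequality.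

**Example 3.** Let $p=|\cdot|_1$, $L=c_0\subset\ell_\infty$, $x_n=e_n$. For $s_{n-1}=\sum_{k<n}2^{-k}e_k$ the quantity $|s_{n-1}+2^{1-n}c|_1$ is the same for all $c$ in the hull of $\{e_k:k\ge n\}$, so $c_n=e_n$ is allowed. We get $x=\sum_n2^{-n}e_n$, $|s_n|_1=1-2^{-n}$, $q_n=1$, and the only $d\in\partial p(x)$ is $(1,1,1,\dots)$, at distance $1$ from $c_0$.

It remains to keep $x$ off the hyperplanes. Moving $x$ slightly at the end is not allowed: in Example 3 the points $x'=\sum_{n\le N}2^{-n}e_n$ are as close to $x$ as we like, and $(1,\dots,1,0,0,\dots)\in\partial p(x')$ lies in $c_0$. So we perturb during the construction, replacing $c_n$ by $c_n+h_n$ with $p(h_n)\le\delta_n$. The calculation above shows that this costs a multiple of $\delta_n$ in $q_n$, so $\sum\delta_n$ must be small. Suppose $h_n$ is to be used to get $\varphi_n(x)\ne a_n$. It changes $\varphi_n(s_n)$ by at most $2^{-n}\|\varphi_n\|\delta_n$, whereas the unknown tail $\sum_{k>n}2^{-k}\varphi_n(c_k)$ may have size about $2^{-n}\|\varphi_n\|$. The perturbation is too small to dominate the tail.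

The remedy is to make the tail predictable instead of small. If $\varphi_j(x_k)\to t_j$ as $k\to\infty$ for every $j$, then the tail after stage $j$ is close to $2^{-j}t_j$, and the error can be made as small as we like by starting later tail hulls further out. At stage $j$ we choose $h_j$ so that $\varphi_j(s_j)+2^{-j}t_j\ne a_j$; this leaves a gap $r_j>0$, and all later choices are made finer than $r_j$. For scalar functionals, a diagonal subsequence gives the convergence. For operators into reflexive spaces, Mazur's theorem does.

## The core lemma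

**Lemma 2.** Let $(X,p)$ be a Banach space, $Y\subset X$ a closed subspace, $v\in X$, and $L\subsetneq Y^*$ a closed, norm-separable proper subspace. For $j\in\mathbb N$ let $T_j:Y\to Z_j$ be a bounded linear surjection onto a non-zero reflexive Banach space, and let $M_j\subset Z_j$ be closed and nowhere dense (possibly empty). Let $\kappa\in(0,1)$. Then there is $u\in Y$ with $T_ju\notin M_j$ for all $j$ such that $x=v+u$ satisfies
$$\operatorname{dist}_{Y^*}(d|_Y,L)\ \ge\ 1-\kappa-2p(v)\qquad\text{for every }d\in\partial p(x).$$

For Theorem 1 read $Y=X=\ell_1$, $v=0$, $Z_j=\mathbb R$, $M_j=\{a_j\}$. The subspace $Y$ and the shift $v$ are used only for Theorem 3, and reflexive $Z_j$ only for Theorem 2(b). Recall that $Z$ is reflexive if the canonical embedding $Z\to Z^{**}$ is onto, and that a set is nowhere dense if its closure has empty interior.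

*Proof.* Put $\delta=\kappa/3$.

**Step 1: a sequence that tends to $0$ on $L$, stays large, and has convergent images.** By Hahn–Banach there is $z\in Y^{**}$ with $\|z\|=1$ and $z|_L=0$. Choose $f_0\in Y^*$ with $\|f_0\|=1$ and $z(f_0)>1-\delta$. Let $t_j=T_j^{**}z$, which lies in $Z_j^{**}=Z_j$ by reflexivity. We claim that there are $x_n\in B_Y$ with

* (a) $g(x_n)\to0$ for every $g\in L$;
* (b) $f_0(x_n)>1-\delta$ for all $n$;
* (c) $\|T_jx_n-t_j\|\to0$ for every $j$.

Let $(g_k)$ be dense in $L$. Fix $n$ and consider the convex set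
$$K=\{x\in B_Y:\ |g_k(x)|\le\tfrac1n\ (k\le n),\ f_0(x)>1-\delta\}.$$
By Goldstine's theorem some net in $B_Y$ converges weak$^*$ to $z$. Since $z(g_k)=0$ and $z(f_0)>1-\delta$, the net is eventually in $K$. For $\zeta\in Z_j^*$ we have, along the net,
$$\zeta(T_jx)=(T_j^*\zeta)(x)\to z(T_j^*\zeta)=\zeta(t_j).$$
A functional on $Z_1\oplus\dots\oplus Z_n$ is a sum of functionals of the coordinates, so $(T_1x,\dots,T_nx)\to(t_1,\dots,t_n)$ weakly. Thus $(t_1,\dots,t_n)$ is in the weak closure of the convex set $\{(T_1x,\dots,T_nx):x\in K\}$, and by Mazur's theorem in its norm closure. Pick $x_n\in K$ with $\|T_jx_n-t_j\|\le\frac1n$ for $j\le n$. Then (b) and (c) hold. Also $|g_k(x_n)|\le\frac1n$ for $n\ge k$, so $g_k(x_n)\to0$ for each $k$; as $(g_k)$ is dense in $L$ and $(x_n)$ is bounded, (a) follows.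

Let $C^m=\operatorname{conv}\{x_k:k\ge m\}$. For $c\in C^m$, $\|T_jc-t_j\|\le\sup_{k\ge m}\|T_jx_k-t_j\|$ and $|g(c)|\le\sup_{k\ge m}|g(x_k)|$. Hence for all $j$ and all $g\in L$
$$\sup_{c\in C^m}\|T_jc-t_j\|\to0,\qquad\sup_{c\in C^m}|g(c)|\to0\qquad(m\to\infty).\tag{1}$$

**Step 2: the greedy, perturbed construction.** Let $s_0=v$. For $n=1,2,\dots$, given $s_{n-1}$ and $r_1,\dots,r_{n-1}>0$, proceed as follows.

* (i) Choose $\delta_n\in(0,4^{-n}\delta]$ with $\delta_n\le\delta_{n-1}$ (if $n\ge2$) and $\|T_j\|\delta_n\le r_j/4$ for $j<n$. Using (1), choose $m_n\ge n$ with $m_n\ge m_{n-1}$ (if $n\ge2$) such that, with $C_n:=C^{m_n}$, $\|T_jc-t_j\|\le r_j/4$ for all $c\in C_n$ and $j<n$.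
* (ii) Choose $c_n\in C_n$ with
$$p(s_{n-1}+2^{1-n}c_n)\le\inf_{c\in C_n}p(s_{n-1}+2^{1-n}c)+2^{1-n}\delta_n .$$
* (iii) Choose $h_n\in Y$ with $p(h_n)\le\delta_n$ such that the point
$$b_n:=T_n\big(s_{n-1}-v+2^{-n}(c_n+h_n)\big)+2^{-n}t_n$$
is not in $M_n$. Let $r_n=\operatorname{dist}(b_n,M_n)$, or $r_n=1$ if $M_n=\emptyset$.

Choice (iii) is possible. By the open mapping theorem $T_n(\delta_nB_Y)$ contains a ball, so as $h_n$ ranges over $\delta_nB_Y$ the points $b_n$ fill a set with non-empty interior, and such a set is not contained in $M_n$. Since $M_n$ is closed, $r_n>0$.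

Put $y_n=c_n+h_n$ and $s_n=s_{n-1}+2^{-n}y_n$. By induction $s_n-v\in Y$. Also $C_{n+1}\subset C_n\subset B_Y$ and $p(y_n)\le1+\delta_n$, so $u:=\sum_{n\ge1}2^{-n}y_n$ converges in $Y$. Let $x=v+u=\lim s_n$.

**Step 3: $T_ju$ avoids $M_j$.** This is where predictability of the tails pays off. We have
$$T_ju=T_j(s_j-v)+\sum_{k>j}2^{-k}T_jy_k,\qquad b_j=T_j(s_j-v)+2^{-j}t_j=T_j(s_j-v)+\sum_{k>j}2^{-k}t_j .$$
For $k>j$, the choices (i) at stage $k$ give $\|T_jc_k-t_j\|\le r_j/4$ and $\|T_jh_k\|\le\|T_j\|\delta_k\le r_j/4$. Hence
$$\|T_ju-b_j\|\le\sum_{k>j}2^{-k}\big(\|T_jc_k-t_j\|+\|T_j\|\delta_k\big)\le2^{-j}\frac{r_j}2<r_j .$$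
If $M_j\ne\emptyset$, then $r_j$ is the distance from $b_j$ to $M_j$, so $T_ju\notin M_j$; if $M_j=\emptyset$ there is nothing to prove.

**Step 4: the rescaled tails lie almost in the tail hulls.** For $n\ge0$ let
$$w_n=2^n(x-s_n)=\sum_{k>n}2^{n-k}y_k,\qquad w_n'=\sum_{k>n}2^{n-k}c_k .$$
The weights $2^{n-k}$ $(k>n)$ sum to $1$ and $c_k\in C_k\subset C_{n+1}$. The finite sums $(1-2^{n-N})^{-1}\sum_{n<k\le N}2^{n-k}c_k$ lie in $C_{n+1}$ and converge to $w_n'$, so $w_n'\in\overline{C_{n+1}}$. Since $(\delta_k)$ is non-increasing,
$$p(w_n-w_n')\le\sum_{k>n}2^{n-k}\delta_k\le\delta_{n+1}.\tag{2}$$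

**Step 5: the slopes $q_n$ hardly decrease.** For $n\ge1$ put $a_n=s_{n-1}+2^{1-n}y_n$, so that $s_n=\frac12(s_{n-1}+a_n)$. First, $p(2^{1-n}h_n)\le2^{1-n}\delta_n$ and (ii) give
$$p(a_n)\le p(s_{n-1}+2^{1-n}c_n)+2^{1-n}\delta_n\le\inf_{c\in C_n}p(s_{n-1}+2^{1-n}c)+2\cdot2^{1-n}\delta_n .$$
By continuity the infimum over $C_n$ equals the infimum over $\overline{C_n}$, which contains $w_{n-1}'$. Since $s_{n-1}+2^{1-n}w_{n-1}=x$ and $p(w_{n-1}-w'_{n-1})\le\delta_n$ by (2),
$$p(a_n)\le p(s_{n-1}+2^{1-n}w'_{n-1})+2\cdot2^{1-n}\delta_n\le p(x)+3\cdot2^{1-n}\delta_n .$$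
Let $q_n=2^n(p(x)-p(s_n))$ for $n\ge0$. From $p(s_n)\le\frac12p(s_{n-1})+\frac12p(a_n)$ we get
$$q_n\ge2^{n-1}\big(2p(x)-p(s_{n-1})-p(x)-3\cdot2^{1-n}\delta_n\big)=q_{n-1}-3\delta_n .$$
Since $\sum_k\delta_k\le\delta\sum_k4^{-k}=\delta/3$ and $q_0=p(x)-p(v)$,
$$q_n\ge p(x)-p(v)-\delta\qquad(n\ge0).\tag{3}$$

**Step 6: every $d\in\partial p(x)$ is large on all $w_n$.** Let $d\in\partial p(x)$. Then $d(x)=p(x)$ and $d(s_n)\le p(s_n)$, so $d(w_n)=2^n(d(x)-d(s_n))\ge q_n$. To bound $p(x)$ from below, note that $u=w_0$, that $w_0'\in\overline{C_1}$ and so $f_0(w_0')\ge1-\delta$ by (b), and that $p(w_0-w_0')\le\delta_1\le\delta$. So $p(u)\ge f_0(u)\ge1-2\delta$, and $p(x)\ge p(u)-p(v)\ge1-2\delta-p(v)$. With (3),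
$$d(w_n)\ge1-3\delta-2p(v)\qquad(n\ge0).\tag{4}$$

**Step 7: distance to $L$.** Let $g\in L$. Since $w_n'\in\overline{C_{n+1}}\subset\overline{C^{\,n+1}}$ (because $m_{n+1}\ge n+1$), (1) gives $g(w_n')\to0$, and then $g(w_n)\to0$ by (2), as $\delta_{n+1}\to0$. Also $p(w_n)\le1+\delta_{n+1}$. All $w_n$ are in $Y$, so
$$1-3\delta-2p(v)\le d(w_n)\le|g(w_n)|+\|d|_Y-g\|_{Y^*}(1+\delta_{n+1}).$$
Letting $n\to\infty$, we obtain $\|d|_Y-g\|_{Y^*}\ge1-3\delta-2p(v)=1-\kappa-2p(v)$. $\blacksquare$

**Remark 1.** If $1-\kappa-2p(v)>0$, then the point $x$ of Lemma 2 is not $0$: otherwise $d=0$ would belong to $\partial p(0)$ and have distance $0$ to $L$. Also, a finite or empty list of pairs $(T_j,M_j)$ may be filled up with pairs having $M_j=\emptyset$, for instance with $T_j$ a non-zero functional on $Y$; one exists because $L\ne Y^*$.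

**Remark 2.** When $Z_j=\mathbb R$ for all $j$ and $Y^*$ is non-separable, one may replace $L$ by the closed span of $L\cup\{T_j\}_j$. It is still separable, hence proper, and the distance to it is no larger than the distance to $L$. Then $z(T_j)=0$, so all $t_j=0$. This is a convenient shortcut at the board for Theorem 1.

## Proof of Theorem 1

Suppose $p$ is Fréchet differentiable on $G=\ell_1\setminus(\{0\}\cup\bigcup_jH_j)$. By Lemma 1 the space $L=\overline{\operatorname{span}}\,p'(G)$ is separable, so $L\neq\ell_\infty=\ell_1^*$. Apply Lemma 2 with $X=Y=\ell_1$, $v=0$, $Z_j=\mathbb R$, $T_j=\varphi_j$ (onto $\mathbb R$, as $\varphi_j\ne0$), $M_j=\{a_j\}$ and $\kappa=\frac12$. It gives a point $x$ with $\varphi_j(x)\ne a_j$ for all $j$ and $\operatorname{dist}(d,L)\ge\frac12$ for all $d\in\partial p(x)$. By Remark 1, $x\neq0$. So $x\in G$, and $p'(x)\in\partial p(x)$ has distance at least $\frac12$ from $L$. But $p'(x)\in p'(G)\subset L$, a contradiction. $\blacksquare$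

Therefore no equivalent norm on $\ell_1$ is Fréchet differentiable outside a countable union of closed hyperplanes.

## Asplund spaces and preimages of meager sets

The proof used only that $\ell_1$ is separable with non-separable dual, and that points are nowhere dense in $\mathbb R$. Recall that a set is *meager* if it is a countable union of nowhere dense sets; for example, $\mathbb Q$ is meager in $\mathbb R$.

**Theorem 2.**

(a) If a Banach space $X$ has an equivalent norm that is Fréchet differentiable at every non-zero point outside a countable union of closed affine hyperplanes, then $X$ is Asplund. Consequently, for separable $X$ the following are equivalent: $X^*$ is separable; $X$ has an equivalent norm Fréchet differentiable on $X\setminus\{0\}$; $X$ has an equivalent norm Fréchet differentiable at every non-zero point outside a countable union of closed hyperplanes.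

(b) Let $X$ be separable with $X^*$ non-separable (e.g. $X=\ell_1$). For $j\in\mathbb N$ let $T_j:X\to Z_j$ be a bounded linear surjection onto a non-zero reflexive space, and let $N_j\subset Z_j$ be meager. Then no equivalent norm on $X$ is Fréchet differentiable at every non-zero point of $X\setminus\bigcup_jT_j^{-1}(N_j)$.

*Proof.* **Part (b), by listing all pairs.** The closure of a nowhere dense set is nowhere dense, so $N_j\subset\bigcup_iM_{j,i}$ with countably many closed nowhere dense sets $M_{j,i}\subset Z_j$. Suppose $p$ is an equivalent norm that is Fréchet differentiable on $G=X\setminus(\{0\}\cup\bigcup_jT_j^{-1}(N_j))$. By Lemma 1, $L=\overline{\operatorname{span}}\,p'(G)$ is separable, so $L\ne X^*$. Apply Lemma 2 with $Y=X$, $v=0$, $\kappa=\frac12$ and the countable family of pairs $(T_j,M_{j,i})_{j,i}$. The resulting $x$ satisfies $T_jx\notin M_{j,i}$ for all $i,j$, so $T_jx\notin N_j$ for all $j$; by Remark 1, $x\ne0$. Thus $x\in G$ and $p'(x)\in L$, while $\operatorname{dist}(p'(x),L)\ge\frac12$, a contradiction.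

**Part (a), by reduction to a separable subspace on which the hyperplanes remain hyperplanes.** Let $H_j=\{\varphi_j=a_j\}$ and let $E\subset X$ be a separable closed subspace. Choose $e_j$ with $\varphi_j(e_j)\ne0$ and put $Y=\overline{\operatorname{span}}(E\cup\{e_j\}_j)$, a separable space with $\varphi_j|_Y\ne0$ for all $j$. The restriction of the norm to $Y$ is Fréchet differentiable at all non-zero points of $Y$ outside the sets $H_j\cap Y=\{\varphi_j|_Y=a_j\}$. If $Y^*$ were non-separable, this would contradict (b) for $Y$, with $Z_j=\mathbb R$, $T_j=\varphi_j|_Y$, $N_j=\{a_j\}$ (a finite family of hyperplanes can be padded with pairs having $N_j=\emptyset$). So $Y^*$ is separable, and so is its quotient $E^*$. Hence $X$ is Asplund.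

**The equivalences.** Let $X$ be separable. The first condition implies the second by the classical theorem of Kadec and Klee (see Deville–Godefroy–Zizler, *Smoothness and Renormings in Banach Spaces*, Ch. II). The second trivially implies the third. If the third holds, $X$ is Asplund by what was just shown, and since $X$ is a separable subspace of itself, $X^*$ is separable. $\blacksquare$

## The largest possible defect of differentiability

For $x\ne0$ let
$$\eta_p(x)=\limsup_{h\to0}\frac{p(x+h)+p(x-h)-2p(x)}{p(h)} .$$
The numerator is at least $0$ by convexity and at most $2p(h)$ by the triangle inequality, so $\eta_p(x)\in[0,2]$. Moreover $\eta_p(x)=0$ if and only if $p$ is Fréchet differentiable at $x$. If $p$ is differentiable, add the definition for $h$ and $-h$. Conversely, for $d\in\partial p(x)$ we have $-d(h)\le p(x-h)-p(x)$, so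
$$0\le p(x+h)-p(x)-d(h)\le p(x+h)+p(x-h)-2p(x),$$
and $\eta_p(x)=0$ makes the right-hand side $o(p(h))$. Example 2 shows that $\eta_{|\cdot|_1}(x)=2$ for every $x\ne0$.

**Theorem 3.** For every equivalent norm $p$ on $\ell_1$ and every countable family of closed affine hyperplanes $H_j$,
$$\sup\Big\{\eta_p(x):\ x\in\ell_1\setminus\bigcup_jH_j,\ x\ne0\Big\}=2 .$$

Since $\eta_p\le2$ always, the constant $2$ is best possible.

If we imitate the proof of Theorem 1 under the assumption $\eta_p\le\rho<2$, the functionals in $\partial p(x)$ vary locally by at most about $\rho$, not by arbitrarily small amounts. We then want one functional within distance less than $1$ of all of them. A set of diameter $\rho'$ need not lie in a ball of radius $\rho'/2$: an equilateral triangle of side $1$ in the Euclidean plane has circumradius $1/\sqrt3>\frac12$. In $\ell_\infty$ with its usual norm it does, with coordinatewise midpoints as center. So we first pass to a subspace $Y$ on which $p$ is almost the $\ell_1$ norm. Some $\varphi_j$ may vanish on $Y$; the translate $v+Y$ takes care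 of them.

*Proof.* Let $H_j=\{\varphi_j=a_j\}$ and $S=\bigcup_jH_j$. The set in the theorem is non-empty, since by Baire's theorem $S\cup\{0\}$ is not all of $\ell_1$. Suppose $\eta_p(x)\le\rho<2$ for all $x\notin S$, $x\ne0$. Fix $\rho'\in(\rho,2)$, and then $\varepsilon\in(0,\frac13)$ with
$$\frac{\rho'}{2(1-\varepsilon)}<1-3\varepsilon .\tag{5}$$
This is possible because $\rho'/2<1$.

**Step 1: an almost isometric copy of $\ell_1$ (James).** Let $\lambda_m=\inf\{p(x):|x|_1=1,\ x\text{ finitely supported in }[m,\infty)\}$. As $m$ grows the infimum is over fewer vectors, so $\lambda_m$ is non-decreasing; since $p$ is equivalent to $|\cdot|_1$, it is bounded and its limit $\lambda$ is positive. Choose $\varepsilon'\in(0,1)$ with $\frac{1-\varepsilon'}{1+\varepsilon'}\ge1-\varepsilon$, then $m$ with $\lambda_m>(1-\varepsilon')\lambda$. Since $\lambda_{m'}\le\lambda<(1+\varepsilon')\lambda$ for every $m'$, we can choose successive disjointly supported finite blocks $\tilde u_k$ in $[m,\infty)$ with $|\tilde u_k|_1=1$ and $p(\tilde u_k)<(1+\varepsilon')\lambda$. Put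
$$u_k=\frac{\tilde u_k}{(1+\varepsilon')\lambda},\qquad U(a)=\sum_ka_ku_k\quad(a\in\ell_1).$$
Then $p(u_k)\le1$, so $p(Ua)\le|a|_1$. If $a$ is finitely supported, then $\sum_ka_k\tilde u_k$ is finitely supported in $[m,\infty)$ and has $|\cdot|_1$-norm $|a|_1$, so $p(\sum_ka_k\tilde u_k)\ge\lambda_m|a|_1$ and
$$p(Ua)\ge\frac{\lambda_m}{(1+\varepsilon')\lambda}|a|_1\ge\frac{1-\varepsilon'}{1+\varepsilon'}|a|_1\ge(1-\varepsilon)|a|_1 .$$
By continuity, $(1-\varepsilon)|a|_1\le p(Ua)\le|a|_1$ for all $a\in\ell_1$. So $Y=U(\ell_1)$ is a closed subspace and $U:\ell_1\to Y$ is an isomorphism, whence $U^*:Y^*\to\ell_\infty$ is an isomorphism onto. If $y=Ua$ with $p(y)\le1$, then $|a|_1\le(1-\varepsilon)^{-1}$; and if $|a|_1\le1$, then $p(Ua)\le1$. Therefore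
$$\|f\|_{Y^*}\le(1-\varepsilon)^{-1}\|U^*f\|_\infty,\qquad\|U^*f\|_\infty\le\|f\|_{Y^*}\qquad(f\in Y^*).\tag{6}$$

**Step 2: a translate that misses the hyperplanes parallel to $Y$.** Let $J=\{j:\varphi_j|_Y=0\}$. By Baire's theorem the complement of $\bigcup_{j\in J}H_j$ is dense, so there is $v\in\ell_1$ with $p(v)\le\varepsilon$ and $\varphi_j(v)\ne a_j$ for all $j\in J$. Let $G=(v+Y)\setminus(S\cup\{0\})$, and for each $x\in G$ fix $d_x\in\partial p(x)$.

**Step 3: local oscillation of the functionals $d_x$.** Let $x\in G$. Since $\eta_p(x)\le\rho<\frac{\rho+\rho'}2$, there is $r>0$ with $p(x+h)+p(x-h)-2p(x)\le\frac{\rho+\rho'}2p(h)$ for $p(h)\le r$. Let $O_x$ be the open $p$-ball about $x$ of radius $(\rho'-\rho)r/8$. For $x',x''\in O_x\cap G$ and $p(h)=r$,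
$$d_{x'}(h)-d_{x''}(h)\le[p(x'+h)-p(x')]+[p(x''-h)-p(x'')].$$
Replacing $x'$ and $x''$ by $x$ in the four terms on the right costs at most $(\rho'-\rho)r/8$ each time, so
$$d_{x'}(h)-d_{x''}(h)\le\frac{\rho+\rho'}2r+4\cdot\frac{(\rho'-\rho)r}8=\rho'r .$$
Hence $\|(d_{x'}-d_{x''})|_Y\|_{Y^*}\le\rho'$.

**Step 4: countably many centers.** The set $G$ is a separable metric space, so by the Lindelöf property countably many sets $O_i:=O_{x_i}$ cover $G$; discard those with $O_i\cap G=\emptyset$. By Step 3 and (6), $A_i=\{U^*(d_x|_Y):x\in O_i\cap G\}\subset\ell_\infty$ has diameter at most $\rho'$. Let $b_i$ be the coordinatewise midpoint of the infimum and the supremum of $A_i$. In each coordinate these differ by at most $\rho'$, so $b_i\in\ell_\infty$ and $\|a-b_i\|_\infty\le\rho'/2$ for $a\in A_i$. Put $g_i=(U^*)^{-1}b_i$. By (6),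
$$\|d_x|_Y-g_i\|_{Y^*}\le\frac{\rho'}{2(1-\varepsilon)}\qquad(x\in O_i\cap G).\tag{7}$$
Let $L=\overline{\operatorname{span}}\{g_i\}$. It is separable, hence a proper subspace of $Y^*\cong\ell_\infty$.

**Step 5: contradiction from Lemma 2.** Apply Lemma 2 with these $Y,v,L$, with $\kappa=\varepsilon$, and for $j\notin J$ with $Z_j=\mathbb R$, $T_j=\varphi_j|_Y$, $M_j=\{a_j-\varphi_j(v)\}$, filling up the list as in Remark 1 if necessary. We get $u\in Y$ and $x=v+u$. For $j\notin J$ we have $\varphi_j(u)\neq a_j-\varphi_j(v)$, so $\varphi_j(x)\ne a_j$. For $j\in J$ we have $\varphi_j(x)=\varphi_j(v)\ne a_j$. Thus $x\notin S$. Since $1-\kappa-2p(v)\ge1-3\varepsilon>0$, Remark 1 gives $x\ne0$. So $x\in G$, and $x\in O_i$ for some $i$. By Lemma 2 and (7),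
$$1-3\varepsilon\le\operatorname{dist}_{Y^*}(d_x|_Y,L)\le\frac{\rho'}{2(1-\varepsilon)},$$
which contradicts (5). $\blacksquare$

## Norms that are locally linear on a dense open set

The obstruction in Theorem 1 comes from the linear structure of the exceptional set, not from Baire category.

**Theorem 4.** Every separable Banach space $X\ne\{0\}$, in particular $\ell_1$, has an equivalent norm that is locally linear, hence Fréchet (indeed $C^\infty$) differentiable, on a dense open set.

So the exceptional set on $\ell_1$ can be closed and nowhere dense. In Theorem 2(b) the reflexivity of the $Z_j$ cannot be dropped: take $T=\mathrm{id}:\ell_1\to\ell_1$ and let $N$ be the complement of the dense open set of Theorem 4. In the proof of Lemma 2, reflexivity was used to place $t_j=T_j^{**}z$ in $Z_j$.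

Here *locally linear* means that each point of the set has a neighborhood on which the norm coincides with a continuous linear functional. The proof uses one more notion.

**Definition.** A norm $\|\cdot\|$ is *locally uniformly rotund* if $\|\xi\|=\|y_n\|=1$ and $\|\xi+y_n\|\to2$ imply $y_n\to\xi$.

A Hilbert space norm has this property, because $\|\xi-y_n\|^2=4-\|\xi+y_n\|^2\to0$. The norm $|\cdot|_1$ does not: $|e_1+e_2|_1=2$. By Kadec's theorem every separable Banach space has an equivalent locally uniformly rotund norm.

The plan is to cut countably many disjoint caps off the unit ball of such a norm, in a dense set of directions. The flat pieces of the new ball are where the new norm is linear.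

*Proof.* Let $f_0$ be an equivalent locally uniformly rotund norm on $X$, $\Sigma$ its unit sphere, and $(\xi_i)$ a dense sequence in $\Sigma$. Balls $B(\cdot,\tau)$ and distances are with respect to $f_0$.

**Step 1: thin cones around a given direction.** Let $\xi\in\Sigma$, and let $\varphi$ be a functional of norm one with $\varphi(\xi)=1$. If $y_n\in\Sigma$ and $\varphi(y_n)\to1$, then $2\ge f_0(\xi+y_n)\ge\varphi(\xi+y_n)\to2$, so $y_n\to\xi$. Hence for every $\tau>0$ there is $\varepsilon\in(0,1]$ such that $y\in\Sigma$ and $\varphi(y)>\frac1{1+\varepsilon}$ imply $y\in B(\xi,\tau)$. The set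
$$W=\{x:(1+\varepsilon)|\varphi(x)|>f_0(x)\}$$
is open, contains $\xi$, does not contain $0$, and is invariant under multiplication by non-zero scalars; by the choice of $\varepsilon$ and symmetry,
$$W\cap\Sigma\subset B(\xi,\tau)\cup B(-\xi,\tau).$$
(In the Euclidean plane $W$ is an open double sector around the line through $\xi$.)

**Step 2: disjoint cones with dense union.** Go through $i=1,2,\dots$. If $\xi_i$ lies in the closure of the union of the finitely many cones already chosen, do nothing. Otherwise, $\pm\xi_i$ have positive distance from that closed symmetric set (any $\tau$ will do if no cone has been chosen yet). Choose a cone $W_i=\{(1+\varepsilon_i)|\varphi_i|>f_0\}$ as in Step 1 for $\xi=\xi_i$, with $\tau$ smaller than this distance. Then $W_i\cap\Sigma$ does not meet the cones chosen before, and since all cones omit $0$ and are invariant under non-zero scaling, $W_i$ is disjoint from all of them.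

The chosen cones are open and pairwise disjoint. The closure of their union contains every $\xi_i$: either $\xi_i\in W_i$, or $\xi_i$ was already in the closure. So this closure contains $\Sigma$, and as it is invariant under scaling, it is $X$.

**Step 3: the new norm.** Let
$$f=\max\Big\{f_0,\ \sup_i(1+\varepsilon_i)|\varphi_i|\Big\},$$
the supremum being taken over the chosen indices. As a supremum of seminorms, one of which is the norm $f_0$, with $(1+\varepsilon_i)|\varphi_i|\le2f_0$, it is a norm with $f_0\le f\le2f_0$. Let $x\in W_i$. For chosen $j\ne i$ we have $x\notin W_j$, so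
$$(1+\varepsilon_j)|\varphi_j(x)|\le f_0(x)<(1+\varepsilon_i)|\varphi_i(x)| .$$
Hence $f=(1+\varepsilon_i)|\varphi_i|$ on the open set $W_i$, and $\varphi_i\ne0$ there. Near each point of $W_i$ the norm $f$ therefore coincides with one of the linear functionals $\pm(1+\varepsilon_i)\varphi_i$. So $f$ is locally linear on the dense open set $\bigcup_iW_i$. $\blacksquare$
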